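# Raising the leading coefficient of an almost Eneström–Kakeya polynomial

## A cubic whose zeros leave the disk and come back

Take
$$P(z)=41z^3+100z^2+99z+40=(z+1)(41z^2+59z+40).$$
The quadratic factor has discriminant $59^2-4\cdot41\cdot40=3481-6560<0$, so its zeros are a nonreal conjugate pair with $|z|^2=40/41<1$. All three zeros of $P$ lie in $|z|\le 1$.

Now make the leading coefficient larger. The product of the zeros has modulus $40/(\text{leading coefficient})$, which decreases, so one might expect the zeros to stay in the disk. Raise $41$ to $49.5$ and put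
$$Q(z)=49.5z^3+100z^2+99z+40 .$$
By hand, $Q(-0.8)=-25.344+64-79.2+40=-0.544<0$ and $Q(-0.78)\approx-23.490+60.84-77.22+40\approx 0.13>0$. So $Q$ has a real zero $t$ with $-0.8<t<-0.78$. The product of the three zeros is $-40/49.5\approx-0.8081$, so the other two have product $0.808\ldots/|t|>0.808/0.8=1.01$. Their sum is $-100/49.5-t$, which lies between $-1.25$ and $-1.22$. Since $1.25^2<4\cdot1.01$, they are a nonreal pair, and $|z|^2>1.01$. Two zeros have left the disk.

If we go on and raise the leading coefficient to $100$ or more, the coefficients become nondecreasing, $40\le 99\le 100\le\cdots$, and a classical theorem puts all zeros back into the disk. So along the family $cz^3+100z^2+99z+40$ the zeros are in the disk at $c=41$, two of them are outside at $c=49.5$, and all are inside again for $c\ge100$.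

In this example the starting leading coefficient $41$ is far below its neighbor $100$. If it starts close enough to its neighbor, is the excursion impossible? And how close is close enough?

## Statements

Throughout, the unit disk is the closed disk $\{|z|\le1\}$, $D=\{|w|<1\}$ is the open disk, and zeros are counted with multiplicity whenever they are counted.

**Eneström–Kakeya theorem (real coefficients).** If $0<a_0\le a_1\le\dots\le a_n$, then all zeros of $\sum_{i=0}^n a_iz^i$ lie in $|z|\le1$.

Our polynomials satisfy this ordering except at the last step. The standing hypothesis is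
$$0<a_0\le a_1\le\dots\le a_{n-1}>a_n>0,\qquad P(z)=\sum_{i=0}^na_iz^i,\qquad S_\gamma(z)=P(z)+\gamma z^n. \tag{1}$$
The following was posed as a conjecture; our source for it is "On the zeros of polynomials: An extension of the Eneström–Kakeya theorem".

**Conjecture.** Assume (1), $na_n>(n-1)a_{n-1}$, and that all zeros of $P$ lie in $|z|\le1$. Then all zeros of $S_\gamma$ lie in $|z|\le1$, for every $\gamma>0$.

The conjecture is true, in a stronger form.

**Theorem 1.** Assume (1). If all zeros of $P$ lie in $|z|\le1$ and $(n+2)a_n\ge n\,a_{n-1}$, then for every $\gamma>0$ all zeros of $S_\gamma$ lie in the open disk $|z|<1$.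

**Theorem 1 implies the conjecture.** If $n=1$, the only zero $-a_0/a_1$ of $P$ has modulus $>1$, since $a_0>a_1$, so the hypotheses of the conjecture are never satisfied. If $n\ge2$, then $(n-1)(n+2)-n^2=n-2\ge0$, so $\frac{n-1}n\ge\frac n{n+2}$, and $na_n>(n-1)a_{n-1}$ implies $(n+2)a_n>na_{n-1}$. $\square$

The proof controls the number of zeros even when nothing is assumed about their location. Let $N(\gamma)$ be the number of zeros of $S_\gamma$ in $|z|\le1$. For the opening cubic, $N(0)=3$, $N(8.5)=1$, and $N(\gamma)=3$ for $\gamma\ge59$.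

**Theorem 2.** Assume (1) and $(n+2)a_n>n\,a_{n-1}$. Then $N$ is nondecreasing on $[0,\infty)$. For every even $n$ the constant is sharp: for every $\kappa>\frac2{n+2}$ there is a $P$ satisfying (1) with $a_n>(1-\kappa)a_{n-1}$ for which $N$ is not nondecreasing.

To say how much closeness is needed for the question about all zeros, call $\kappa\in(0,1]$ *admissible in degree $n$* if, for all $P$ as in (1), the two conditions "$a_n>(1-\kappa)a_{n-1}$ and all zeros of $P$ in $|z|\le1$" imply "all zeros of $S_\gamma$ in $|z|\le1$ for all $\gamma>0$". A smaller $\kappa$ is a stronger hypothesis, so every positive number below an admissible one is admissible. Let $\kappa_n$ be the supremum of the admissible $\kappa$. For instance, the opening cubic has $a_3/a_2=0.41$, so no $\kappa>0.59$ is admissible in degree $3$, and $\kappa_3\le0.59$. The conjecture says that $\kappa=1/n$ is admissible.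

**Theorem 3.**
$$\frac2{n+2}\le\kappa_n\le\frac1{\lfloor n/3\rfloor+1}\quad(n\ge3),\qquad \kappa_2=1,\qquad\kappa_3=\tfrac12 .$$

Since $\lfloor n/3\rfloor+1>n/3$, the upper bound is below $3/n$, so $\kappa_n$ has exact order $1/n$. For $n\ge3$ it is at most $\frac12$, so some condition $a_n>(1-\kappa)a_{n-1}$ cannot be omitted. The exact value of $\kappa_n$ for $n\ge4$ is not determined here.

The lower bound in Theorem 3 is Theorem 1: the condition $a_n>(1-\frac2{n+2})a_{n-1}$ says $(n+2)a_n>na_{n-1}$, so $\kappa=\frac2{n+2}$ is admissible.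

One textbook fact will be used all the time.

**Continuity of zeros.** Let $G_t$ be polynomials of degree exactly $n$ whose coefficients are continuous in a real parameter $t$. Given $t^*$, put small disjoint disks around the distinct zeros of $G_{t^*}$. For $t$ near $t^*$, each disk contains as many zeros of $G_t$ as the multiplicity of its center (Rouché's theorem), and since these add up to $n$, there are no others. In particular, if no $G_t$ has a zero on the unit circle for $t$ in an interval, then the number of zeros in $D$ is constant on that interval.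

## Degree two, by hand

Degree $1$ is settled above: all zeros of $P$ in $|z|\le1$ never happens. In degree $2$ the excursion of the opening example is impossible.

**A quadratic criterion.** Let $A,B,C>0$ with $C<A$ and $B<A+C$. Then the zeros of $Az^2+Bz+C$ lie in $|z|<1$.

*Proof.* Nonreal zeros satisfy $|z|^2=C/A<1$. Suppose the zeros are real. The values at $1$ and at $-1$ are $A+B+C>0$ and $A-B+C>0$. As the leading coefficient is positive, neither zero equals $\pm1$, the two zeros are on the same side of $1$, and they are on the same side of $-1$. So both are $>1$, or both are $<-1$, or both are in $(-1,1)$. The first two possibilities contradict that the product is $C/A<1$. $\square$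

**Proof that $\kappa_2=1$.** Divide by $a_1$, so that $P=cz^2+z+r$ with $0<r\le1$ and $0<c<1$. Suppose the zeros lie in $|z|\le1$. The product of the zeros gives $r/c\le1$. Since $P$ has no zero in $(-\infty,-1)$ and is positive far to the left, $P(-1)\ge0$, that is, $1\le c+r$. For every $c'>c$ we get $r<c'$ and $1<c'+r$, and the criterion with $(A,B,C)=(c',1,r)$ puts the zeros of $c'z^2+z+r$ in $|z|<1$. No condition on $a_2/a_1$ was used, so $\kappa=1$ is admissible. $\square$

So in degree two the set of good leading coefficients has no gap. The opening cubic shows that from degree $3$ on we must find a reason for this.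

## Turning the perturbation into a level

Let $n\ge2$. Dividing $P$ and $\gamma$ by $a_{n-1}$, we may assume $a_{n-1}=1$. Substitute $w=1/z$. Put
$$q_0=1,\qquad q_k=a_{n-k}\ (1\le k\le n),\qquad F(w)=\sum_{k=0}^nq_kw^k,$$
so that $1=q_0=q_1\ge q_2\ge\dots\ge q_n>0$. Note that $q_0$ is not $a_n$: it has been replaced by $1$, and the difference is moved into a constant:
$$w^nS_\gamma(1/w)=F(w)-\delta,\qquad \delta=\delta_0-\gamma,\qquad \delta_0:=1-a_n\in(0,1). \tag{2}$$
Thus $F$ is fixed, and raising $\gamma$ means lowering the level $\delta$ in the equation $F(w)=\delta$. Conversely, any $F$ with coefficients as above and any $\delta_0\in(0,1)$ come from a $P$ satisfying (1).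

Since $S_\gamma(0)=a_0\ne0$, zeros $z$ of $S_\gamma$ correspond to zeros $w=1/z$ of $F-\delta$, with multiplicity. Let $\nu(\delta)$ be the number of zeros of $F-\delta$ in $D$. Then
$$N(\gamma)=n-\nu(\delta_0-\gamma). \tag{3}$$
The polynomial $F-\delta$ has degree $n$ and leading coefficient $q_n$, whatever $\delta$ is, so its zeros depend continuously on $\delta$. In the opening cubic, $F(w)=1+w+0.99w^2+0.4w^3$ and $\delta_0=0.59$; leading coefficient $49.5$ is the level $\delta=0.505$, and the computation above says $\nu(0.59)=0$, $\nu(0.505)=2$.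

Next, the multiplier of the Eneström–Kakeya theorem. Put $p_M=q_{M-1}-q_M$ for $2\le M\le n$ and $p_{n+1}=q_n$. Then $p_M\ge0$ and $\sum_{M=2}^{n+1}p_M=q_1=1$. Multiplying out, and using $q_1-q_0=0$ so that there is no term in $w$,
$$(1-w)F(w)=1-\sum_{M=2}^{n+1}p_Mw^M. \tag{4}$$
So $\sum p_Mw^M$ is a weighted average of the powers $w^2,\dots,w^{n+1}$. In the cubic example the weights are $p_2=0.01$, $p_3=0.59$, $p_4=0.4$. All sums over $M$ below run from $2$ to $n+1$.

**Lemma 0.** $\nu(0)=0$; and for $\delta<0$, $F-\delta$ has no zeros in $\overline D$.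

*Proof.* If $|w|<1$, then $|\sum p_Mw^M|\le|w|^2<1$, so $F(w)\ne0$ by (4). Now let $\delta<0$, $|w|\le1$ and $F(w)=\delta$. Then (4) reads $(1-w)\delta=1-\sum p_Mw^M$, that is,
$$1+|\delta|=|\delta|\,w+\sum p_Mw^M .$$
The real part of the right side is at most $|\delta|\operatorname{Re}w+1$, so $\operatorname{Re}w\ge1$, hence $w=1$. But $F(1)>0>\delta$, a contradiction. $\square$

In terms of $z$: if $a_n+\gamma>a_{n-1}$, then all zeros of $S_\gamma$ lie in $|z|<1$. This settles all large $\gamma$, and the range left is $0\le\delta<\delta_0$.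

**Where the multiplier stops working.** For $\delta>0$ the same computation gives
$$(1-w)(F(w)-\delta)=(1-\delta)+\delta w-\sum p_Mw^M .$$
The new term $\delta w$ has the wrong sign. The triangle inequality now yields only $|(1-w)(F(w)-\delta)|\ge 1-\delta-\delta|w|-|w|^2$, and this lower bound tends to $-2\delta<0$ as $|w|\to1$. No estimate of this kind can be enough, since it never uses that the zeros of $P$ are in the disk. Nor is it enough to know that both ends of the range of levels are good: for the cubic, $\nu$ is $0$ at $\delta=0.59$ and for $\delta\le0$, yet $\nu(0.505)=2$.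

**The way past.** Zeros of $F-\delta$ move continuously with $\delta$, so $\nu$ can change only when a zero crosses $|w|=1$. We do not need to exclude crossings. It suffices to show that all crossings go in the same direction: as $\delta$ increases, zeros cross only into $D$. Then $\nu$ is nondecreasing in $\delta$, and $\nu(\delta_0)=0$ at the top forces $\nu=0$ below. The direction of a crossing is a sign, and at a crossing we have two real equations, from the real and imaginary parts of $F(w)=\delta$, with which to determine it.

**Lemma 1 (crossing rule).** Let $\delta^*\in\mathbb R$, and let $\zeta$ be a zero of $F-\delta^*$ with $|\zeta|=1$ and $\operatorname{Re}(\zeta F'(\zeta))\ne0$. Then $\zeta$ is simple. For $\delta$ near $\delta^*$, the polynomial $F-\delta$ has exactly one zero $w(\delta)$ near $\zeta$. If $\operatorname{Re}(\zeta F'(\zeta))<0$, then $|w(\delta)|<1$ for $\delta$ slightly above $\delta^*$ and $|w(\delta)|>1$ for $\delta$ slightly below. If $\operatorname{Re}(\zeta F'(\zeta))>0$, these are exchanged.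

*Proof.* Since $F'(\zeta)\ne0$, the zero is simple, and by the implicit function theorem there is exactly one nearby zero $w(\delta)$, analytic in $\delta$. Differentiating $F(w(\delta))=\delta$ gives $w'=1/F'(w)$. Hence at $\delta^*$
$$\frac d{d\delta}\log|w(\delta)|=\operatorname{Re}\frac{w'}{w}=\operatorname{Re}\frac1{\zeta F'(\zeta)} ,$$
which has the same sign as $\operatorname{Re}(\zeta F'(\zeta))$, because $\operatorname{Re}(1/u)=\operatorname{Re}(u)/|u|^2$. As $\log|w(\delta^*)|=0$, the signs on the two sides follow. $\square$

## The sign at a crossing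

**Lemma 2.** Let $n\ge2$, $|w|=1$ and $F(w)=\delta$ with $0\le\delta<\frac2{n+2}$. Then $\operatorname{Re}(wF'(w))<0$.

*Proof.* **Step 1: two identities at the crossing.** The aim is to turn $F(w)=\delta$ into statements about averages of squares. Since $F(1)\ge q_0+q_1=2>\delta$, we have $w=e^{i\theta}$ with $0<\theta<2\pi$; put $s=\sin(\theta/2)>0$. By (4),
$$\sum p_Mw^M=1-\delta(1-w). \tag{5}$$
Take real parts, and use $\sum p_M=1$: $\sum p_M(1-\cos M\theta)=\delta(1-\cos\theta)$. With $1-\cos x=2\sin^2(x/2)$,
$$\sum p_M\sin^2\tfrac{M\theta}2=\delta s^2. \tag{6}$$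
Now multiply (5) by $\bar w$: $\sum p_Mw^{M-1}=\bar w-\delta(\bar w-1)$. Real parts give $\sum p_M(1-\cos(M-1)\theta)=1-\cos\theta-\delta(1-\cos\theta)$, that is,
$$\sum p_M\sin^2\tfrac{(M-1)\theta}2=(1-\delta)s^2. \tag{7}$$
For small $\delta$, the first average is small and the second is not.

**Step 2: the same squares in $\operatorname{Re}(wF')$.** Differentiate (4) and multiply by $w$: $-wF(w)+(1-w)wF'(w)=-\sum Mp_Mw^M$, so
$$(1-w)\,wF'(w)=\delta w-\sum Mp_Mw^M .$$
Since $1-w=e^{i\theta/2}(e^{-i\theta/2}-e^{i\theta/2})=-2is\,e^{i\theta/2}$, we have $\frac1{1-w}=\frac{i\,e^{-i\theta/2}}{2s}$, and therefore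
$$wF'(w)=\frac i{2s}\Big(\delta e^{i\theta/2}-\sum Mp_Me^{i(M-\frac12)\theta}\Big).$$
As $\operatorname{Re}(ie^{i\varphi})=-\sin\varphi$, multiplying by $2s^2$ gives
$$2s^2\operatorname{Re}(wF'(w))=\sum Mp_M\,s\sin\big((M-\tfrac12)\theta\big)-\delta s^2 .$$
Apply $\sin(u-v)\sin(u+v)=\sin^2u-\sin^2v$ with $u=\frac{M\theta}2$ and $v=\frac{(M-1)\theta}2$; here $u-v=\frac\theta2$ and $u+v=(M-\frac12)\theta$. So
$$2s^2\operatorname{Re}(wF'(w))=\sum Mp_M\sin^2\tfrac{M\theta}2-\sum Mp_M\sin^2\tfrac{(M-1)\theta}2-\delta s^2. \tag{8}$$

**Step 3: estimate the weights $M$.** In the first sum of (8) use $M\le n+1$ and (6); in the second use $M\ge2$ and (7). This gives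
$$2s^2\operatorname{Re}(wF'(w))\le(n+1)\delta s^2-2(1-\delta)s^2-\delta s^2=s^2\big((n+2)\delta-2\big)<0.\qquad\square$$

Both identities are needed. With (6) alone, dropping the second sum, one is left with the upper bound $n\delta s^2\ge0$, which gives no sign. The negativity comes from (7), and the bound $M\ge2$ there is the equality $q_0=q_1$.

## From the direction of crossings to the zero count

**Lemma 3.** Let $n\ge2$ and $\delta^*\in[0,\frac2{n+2})$, and let $m$ be the number of zeros of $F-\delta^*$ on $|w|=1$. These zeros are simple, and for all small $\varepsilon>0$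
$$\nu(\delta^*+\varepsilon)=\nu(\delta^*)+m,\qquad \nu(\delta^*-\varepsilon)=\nu(\delta^*). \tag{9}$$
Consequently $\nu$ is nondecreasing on $[0,\frac2{n+2})$.

*Proof.* **Step 1: the local formulas.** By Lemma 2, each zero $\zeta$ on the circle has $\operatorname{Re}(\zeta F'(\zeta))<0$. By Lemma 1 it is simple, and its branch lies in $D$ for $\delta$ slightly above $\delta^*$ and outside $\overline D$ for $\delta$ slightly below. By continuity of zeros, for $\delta$ near $\delta^*$ the zeros in $D$ stay in $D$ and the zeros outside $\overline D$ stay outside. This is (9).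

**Step 2: from local to global.** Let $0\le a<b<\frac2{n+2}$, and let $t_0$ be the supremum of all $t\in[a,b]$ such that $\nu\ge\nu(a)$ on $[a,t]$. First, $\nu(t_0)\ge\nu(a)$: this is clear if $t_0=a$, and if $t_0>a$, then points just left of $t_0$ satisfy the inequality and, by the second formula in (9), have the same $\nu$ as $t_0$. If $t_0<b$, the first formula in (9) gives $\nu(t_0+\varepsilon)\ge\nu(t_0)\ge\nu(a)$ for all small $\varepsilon>0$, contradicting the choice of $t_0$. So $t_0=b$ and $\nu(b)\ge\nu(a)$. $\square$

**Proof of the monotonicity in Theorem 2.** If $n=1$, the zero of $S_\gamma$ is $-a_0/(a_1+\gamma)$, whose modulus decreases with $\gamma$, and the claim is clear. Let $n\ge2$. After normalization the hypothesis says $a_n>\frac n{n+2}$, that is, $\delta_0<\frac2{n+2}$. By Lemma 0, $\nu=0$ on $(-\infty,0]$, and by Lemma 3, $\nu$ is nondecreasing on $[0,\delta_0]$. So $\nu$ is nondecreasing on $(-\infty,\delta_0]$, and by (3) $N(\gamma)=n-\nu(\delta_0-\gamma)$ is nondecreasing on $[0,\infty)$. $\square$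

## Proof of Theorem 1

For $n=1$ the theorem is vacuous. Let $n\ge2$.

**Step 1: strict inequality.** Assume $(n+2)a_n>na_{n-1}$; we show directly that $F-\delta$ has no zeros in $\overline D$. Here $0<\delta_0<\frac2{n+2}$, and since the zeros of $P$ lie in $|z|\le1$, $\nu(\delta_0)=0$. Let $\gamma>0$ and $\delta=\delta_0-\gamma$. If $\delta<0$, use Lemma 0. If $0\le\delta<\delta_0$, then $\nu(\delta)\le\nu(\delta_0)=0$ by Lemma 3, so there are no zeros in $D$. If $F-\delta$ had a zero on $|w|=1$, then (9) would give $\nu(\delta+\varepsilon)\ge1$ for some $\varepsilon>0$ with $\delta+\varepsilon<\delta_0$, contradicting $\nu(\delta+\varepsilon)\le\nu(\delta_0)=0$. So $F-\delta$ has no zeros in $\overline D$, which means that all zeros of $S_\gamma$ satisfy $|z|<1$.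

**Step 2: equality, closed disk.** Assume $(n+2)a_n=na_{n-1}$. Now $\delta_0=\frac2{n+2}$ is just outside the range of Lemma 3, so we rescale to get into it. Let $1<\rho<a_{n-1}/a_n$ and consider $P(\rho z)=\sum a_i\rho^iz^i$. Its coefficients satisfy (1), because $\rho>1$ preserves the increasing part and $a_n\rho^n<a_{n-1}\rho^{n-1}$. Its zeros are those of $P$ divided by $\rho$, so they lie in $|z|\le1$. Also $(n+2)a_n\rho^n>na_{n-1}\rho^{n-1}$. By Step 1, applied with perturbation $\gamma\rho^n$, the polynomial $S_\gamma(\rho z)=P(\rho z)+\gamma\rho^nz^n$ has its zeros in $|z|<1$, so the zeros of $S_\gamma$ lie in $|z|<\rho$. Letting $\rho\downarrow1$, they lie in $|z|\le1$. This holds for every $\gamma>0$.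

**Step 3: equality, open disk.** Fix $\gamma>0$ and put $\tilde P=S_{\gamma/2}$, which has its zeros in $|z|\le1$ by Step 2. If $a_n+\gamma/2<a_{n-1}$, then $\tilde P$ satisfies (1) and the strict inequality, so by Step 1 the zeros of $S_\gamma=\tilde P+\frac\gamma2z^n$ lie in $|z|<1$. If $a_n+\gamma/2\ge a_{n-1}$, then $a_n+\gamma>a_{n-1}$, and Lemma 0 gives the same. $\blacksquare$

With this the conjecture is proved, and so is the lower bound in Theorem 3.

## Even degree: a zero crossing the wrong way at $-1$

We prove the sharpness in Theorem 2. We want a crossing with $\operatorname{Re}(wF')>0$ at a level just above $\frac2{n+2}$, and we place it at $w=-1$. Degree $2$ already shows it. The polynomial $0.4z^2+z+0.6=(z+1)(0.4z+0.6)$ has zeros $-1$ and $-1.5$. With leading coefficient $0.39$, the value at $-1$ is $-0.01<0$, so exactly one zero is below $-1$; the other is in $(-1,0)$, since the value at $0$ is positive, and $N=1$. With leading coefficient $0.41$, the value at $-1$ is $0.01>0$, the discriminant $1-0.984$ is positive, and the vertex $-1/0.82$ is below $-1$,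 so both zeros are below $-1$ and $N=0$.

Let $n=2m$, let $p>\frac2{n+2}=\frac1{m+1}$ be close to $\frac1{m+1}$ (in particular $p<1$), and let
$$F(w)=1+w+p(w^2+\dots+w^n).$$

**Step 1: zeros at level $p$.** We locate all zeros of $F-p$. Multiplying out shows
$$F(w)-p=(1+w)H(w),\qquad H(w)=(1-p)+p\,(w+w^3+\dots+w^{2m-1}),$$
because $(1+w)(w+w^3+\dots+w^{2m-1})=w+w^2+\dots+w^{2m}$. For $p=\frac1{m+1}$, $(m+1)H=m+w+w^3+\dots+w^{2m-1}$. In $\overline D$, each of the $m$ powers has real part $\ge-1$, so a zero requires every power to be $-1$, hence $w=-1$. This zero is simple, since the derivative of $(m+1)H$ there is $1+3+\dots+(2m-1)=m^2$. So at $p=\frac1{m+1}$, $H$ has one simple zero at $-1$ and its other $n-2$ zeros lie outside $\overline D$.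

Now let $p$ be slightly larger. The other $n-2$ zeros stay outside $\overline D$ by continuity. Since $H(-1)=1-p(m+1)<0$ and $H'(-1)=pm^2>0$, the zero that was at $-1$ is now a real zero slightly larger than $-1$, in $D$. As $H(-1)\ne0$, the polynomial $F-p$ has the simple zero $-1$, one zero in $D$, and $n-2$ zeros outside $\overline D$.

**Step 2: the direction at $-1$.** From the factorization, $F'(-1)=H(-1)$, so $wF'(w)|_{w=-1}=-H(-1)>0$. By Lemma 1, the branch through $-1$ lies outside $\overline D$ at $\delta=p+\eta$ and in $D$ at $\delta=p-\eta$, for small $\eta>0$. Hence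
$$\nu(p+\eta)=1<2=\nu(p-\eta).$$

**Step 3: conclusion.** Take $\delta_0=p+\eta$, that is, the $P$ with $a_{n-1}=1$ and $a_n=1-p-\eta$. By (3), $N(0)=n-1$ and $N(2\eta)=n-2$. Given $\kappa>\frac2{n+2}$, choose $p$ and then $\eta$ with $p+\eta<\kappa$; then $a_n>(1-\kappa)a_{n-1}$. $\blacksquare$

These polynomials have a zero outside the disk from the start, so they say nothing about $\kappa_n$. For that we need zeros that all start in the disk.

## Degree three: the value $\kappa_3=\frac12$

Normalize $P_c(z)=cz^3+z^2+qz+r$ with $1\ge q\ge r>0$ and $c>0$; the hypothesis (1) is $c<1$. Let $z_1,z_2,z_3$ be the zeros.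

**Step 1: an expression that detects a pair on the circle.** A nonreal pair $z,\bar z$ on $|z|=1$ has $z\bar z=1$, so we compute $\prod_{i<j}(1-z_iz_j)$. Let $d=r/c=-z_1z_2z_3$. Then $z_iz_j=-d/z_k$ when $\{i,j,k\}=\{1,2,3\}$, so
$$\prod_{i<j}(1-z_iz_j)=\prod_k\frac{z_k+d}{z_k}.$$
Here $\prod_kz_k=-d$, and $P_c(-d)=c\prod_k(-d-z_k)=-c\prod_k(z_k+d)$. So the product is $P_c(-d)/(cd)$. Finally $P_c(-d)=-cd^3+d^2-qd+r$, and dividing by $cd=r$ with $d=r/c$ gives $-\frac{r^2}{c^2}+\frac r{c^2}-\frac qc+1$. Hence
$$\prod_{i<j}(1-z_iz_j)=\frac{\Phi(c)}{c^2},\qquad\Phi(c)=c^2-qc+r-r^2. \tag{10}$$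
If all $|z_i|\le1$, then $\Phi(c)\ge0$. Indeed, if all zeros are real, every factor is $\ge0$; and for a real zero $t$ and a pair $z,\bar z$, the product is $(1-|z|^2)\,|1-tz|^2\ge0$.

**Step 2: $\kappa_3\ge\frac12$.** Suppose $\frac12\le c_0<1$ and $P_{c_0}$ has its zeros in $|z|\le1$. We show that for $c>c_0$ no zero of $P_c$ is on the circle. By Step 1, $\Phi(c_0)\ge0$. Since $P_{c_0}$ has odd degree, positive leading coefficient and no zeros in $(-\infty,-1)$, we have $P_{c_0}(-1)\le0$, that is, $c_0\ge1-q+r$. Let $c>c_0$. As $\Phi'(c)=2c-q$, the function $\Phi$ is strictly increasing on $[q/2,\infty)$, which contains $c_0$ because $q/2\le\frac12\le c_0$. So $\Phi(c)>0$, and by (10) $P_c$ has no nonreal zero on $|z|=1$. Also $P_c(-1)=1-q+r-c<0$ and $P_c(1)>0$. So $P_c$ has no zero on $|z|=1$, for every $c>c_0$. For $c>1$ all zeros are in $|z|<1$ by Lemma 0, hence by continuity the same holds for all $c>c_0$. So $\kappa=\frac12$ is admissible.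

**Step 3: $\kappa_3\le\frac12$.** The idea is to start with a zero at $-1$ and $c_0$ slightly below $q/2$, where $\Phi$ is still decreasing, and to make the minimum of $\Phi$ negative. For small $\varepsilon>0$ let
$$r=\tfrac12-\varepsilon,\qquad q=1-\varepsilon^2,\qquad c_0=1-q+r=\tfrac12-\varepsilon+\varepsilon^2.$$
Since $1-c_0+r=q$,
$$P_{c_0}(z)=(z+1)\big(c_0z^2+(1-c_0)z+r\big).$$
The quadratic criterion applies: $r<c_0$, and $1-c_0<c_0+r$ because $1-2c_0=2\varepsilon-2\varepsilon^2<\frac12-\varepsilon=r$ for small $\varepsilon$. So all zeros of $P_{c_0}$ lie in $|z|\le1$. Now consider $c=q/2=\frac12-\frac{\varepsilon^2}2$, which is larger than $c_0$ for small $\varepsilon$. We have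
$$4\Phi(q/2)=4r(1-r)-q^2=(1-4\varepsilon^2)-(1-\varepsilon^2)^2=-2\varepsilon^2-\varepsilon^4<0,$$
so by Step 1 the polynomial $P_{q/2}=P_{c_0}+(\frac q2-c_0)z^3$ has a zero with $|z|>1$. Given $\kappa>\frac12$, for small $\varepsilon$ we have $c_0>1-\kappa$, so $\kappa$ is not admissible. Hence $\kappa_3=\frac12$. $\blacksquare$

The opening example, divided by $100$, is the case $\varepsilon=\frac1{10}$: $r=0.4$, $q=0.99$, $c_0=0.41$, $q/2=0.495$. There $\Phi(c)=c^2-0.99c+0.24$.

## Degree $n=3j$: a pair crossing the wrong way at the cube roots of unity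

Let $j\ge2$ and $n=3j$. We imitate the even-degree construction with $1+w+w^2$ in place of $1+w$. The gain is that the cofactor $H$ will have no zero in $\overline D$ at all. Let $\omega=e^{2\pi i/3}$, let $p>\frac1{j+1}$ be close to $\frac1{j+1}$ (in particular $p<1$), and let
$$F(w)=1+w+w^2+p\,(w^3+\dots+w^n).$$

**Step 1: zeros at level $p$.** Since $(1+w+w^2)(w+w^4+\dots+w^{3j-2})=w+w^2+\dots+w^{3j}$,
$$F(w)-p=(1+w+w^2)H(w),\qquad H(w)=(1-p)+p\,(w+w^4+\dots+w^{3j-2}).$$
At $p=\frac1{j+1}$, $(j+1)H=j+w+w^4+\dots+w^{3j-2}$, with $j$ powers. A zero in $\overline D$ would require every power to be $-1$, in particular $w=w^4=-1$ (here $j\ge2$ is used), which is impossible. So $|H|$ has a positive minimum on the compact set $\overline D$, and $H$ has no zero in $\overline D$ for $p$ close to $\frac1{j+1}$. Thus the only zeros of $F-p$ in $\overline D$ are $\omega$ and $\bar\omega$, and they are simple.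

**Step 2: the direction at $\omega$.** From the factorization $F'(\omega)=(1+2\omega)H(\omega)$, and as $\omega^{3i-2}=\omega$, $H(\omega)=1-p+pj\omega$. Hence $\omega F'(\omega)=(\omega+2\omega^2)(1-p+pj\omega)$, and with $\omega^3=1$
$$\operatorname{Re}\big(\omega F'(\omega)\big)=\operatorname{Re}\big[(1-p)(\omega+2\omega^2)+pj(\omega^2+2)\big]=-\tfrac32(1-p)+\tfrac32pj=\tfrac32\big(p(j+1)-1\big)>0 .$$
The same holds at $\bar\omega$ by conjugation. By Lemma 1 and continuity of the other zeros, for small $\eta>0$ the polynomial $F-(p+\eta)$ has no zeros in $\overline D$, while $F-(p-\eta)$ has two zeros in $D$.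

**Step 3: back to $z$.** Let $P(z)=z^n\big(F(1/z)-p-\eta\big)$. It satisfies (1), with $a_{n-1}=1$ and $a_n=1-p-\eta$, and all its zeros are in $|z|<1$. But $S_{2\eta}(z)=z^n\big(F(1/z)-(p-\eta)\big)$ has two zeros with $|z|>1$. Given $\kappa>\frac1{j+1}$, choose $p$ and $\eta$ with $p+\eta<\kappa$; then $a_n>(1-\kappa)a_{n-1}$, so $\kappa$ is not admissible. Thus $\kappa_{3j}\le\frac1{j+1}$.

## All degrees $n\ge3$

Let $m=3\lfloor n/3\rfloor$, so $m\ge3$ and $n-m\in\{0,1,2\}$, and let $\kappa>\frac1{m/3+1}=\frac1{\lfloor n/3\rfloor+1}$. From the last two sections ($m=3$ and $m\ge6$, respectively) there is a polynomial $P_m=\sum_{i=0}^mb_iz^i$ of degree $m$ satisfying (1) in degree $m$, with $b_m>(1-\kappa)b_{m-1}$ and all zeros in $|z|\le1$, and there is $\gamma>0$ such that $P_m+\gamma z^m$ has a zero in $|z|>1$. If $n=m$, this shows that $\kappa$ is not admissible. Let $n>m$.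

**Step 1: room on the inside.** We want all zeros of $P_m$ strictly inside, so that a small change cannot push them out. Replace $P_m(z)$ by $P_m(\rho z)$ and $\gamma$ by $\gamma\rho^m$, with $\rho>1$ close to $1$. The zeros of $P_m(\rho z)$ lie in $|z|\le1/\rho<1$. The ordering persists if $\rho<b_{m-1}/b_m$. The ratio of the two leading coefficients is multiplied by $\rho$, so it is still larger than $1-\kappa$. The zeros of $P_m(\rho z)+\gamma\rho^mz^m$ are those of $P_m+\gamma z^m$ divided by $\rho$, so one of them is still in $|z|>1$ if $\rho$ is close enough to $1$. We keep the names $P_m$, $b_i$ and $\gamma$ for the new data.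

**Step 2: raise the degree.** For $0<t\le b_0$ put
$$P(z)=z^{n-m}P_m(z)+t\,(z^{n-m-1}+\dots+z+1).$$
Its coefficients, from the constant term up, are $t,\dots,t,b_0,\dots,b_m$. So (1) holds, and since $m\ge1$ the two leading coefficients are still $b_{m-1}$ and $b_m$. As $t\to0$, the zeros of $P$ tend to those of $z^{n-m}P_m$, which are all in $|z|<1$, and the zeros of
$$P+\gamma z^n=z^{n-m}(P_m+\gamma z^m)+t\,(z^{n-m-1}+\dots+1)$$
tend to those of $z^{n-m}(P_m+\gamma z^m)$, one of which is in $|z|>1$. In both cases the degree is $n$ and the leading coefficient is fixed, so continuity of zeros applies. For small $t$, all zeros of $P$ lie in $|z|<1$, while $P+\gamma z^n$ has a zero in $|z|>1$. So $\kappa$ is not admissible in degree $n$.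

Since $\kappa>\frac1{\lfloor n/3\rfloor+1}$ was arbitrary, $\kappa_n\le\frac1{\lfloor n/3\rfloor+1}$, and the proof of Theorem 3 is complete. $\blacksquare$
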